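# Chain logic on trees: two sets of states that confuse only jointly

## 1. Chain logic cannot count leaves modulo two

A tree in these notes is a finite binary tree labeled by a finite alphabet $\Sigma$, in which every inner node has exactly two children, a left one and a right one. We view it as a relational structure on its nodes, with the left-child and right-child relations, the ancestor order $\le$ ($x\le y$ means that $x$ is an ancestor of $y$ or equal to $y$), and a predicate $P_a$ for each label $a$. A *chain* is a set of nodes that is linearly ordered by $\le$, that is, a subset of a path from the root to a leaf. The empty set is a chain.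

**Definition 1 (chain logic).** Chain logic (CL) is monadic second-order logic over these structures, with set quantifiers ranging only over chains. A tree language $L$ is *chain definable* if there is a CL sentence $\phi_L$ with $t\in L\iff t\models\phi_L$ for every tree $t$.

For example, "some leaf has even depth" is chain definable: there are a leaf $x$ and a set $X$ of ancestors-or-equal of $x$ such that $X$ contains the root and $x$, and of any two consecutive nodes on the path from the root to $x$ exactly one is in $X$. Such an $X$ is automatically a chain. So chain logic can count modulo two *along one path*.

Can it count modulo two *across the tree*? Take $\Sigma=\{0,1\}$ and let $\mathrm{Odd}$ be the language of trees with an odd number of leaves labeled $1$. We show that $\mathrm{Odd}$ is not chain definable. The tool is the usual calculus of types of bounded quantifier depth. It is needed again later, so we set it up for all trees.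

**Only chain variables.** The purpose of this step is to have one kind of variable. Replace a first-order variable $x$ by a chain variable $X$ restricted to singletons. Then $x\in Y$ becomes $X\subseteq Y$, and equalities are expressed by inclusions. So every CL sentence is equivalent to one with chain variables only and with the atomic formulas
$$X=\emptyset,\quad \mathrm{Sing}(X),\quad \mathrm{Root}(X),\quad X\subseteq Y,\quad \mathrm{left}(X,Y),\quad \mathrm{right}(X,Y),\quad X\le Y,\quad P_a(X).$$
Here $\mathrm{Root}(X)$ means $X=\{\text{root}\}$. The last four are false unless the sets involved are singletons, and then they say that $Y$ is the left (right) child of $X$, that $X$ is an ancestor of or equal to $Y$, and that $X$ has label $a$. Depth means quantifier depth of sentences in this form.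

**Definition 2 (types).** For a tree $t$ and a tuple $\bar C$ of chains of $t$, let $\mathrm{tp}_0(t,\bar C)$ be the set of atomic formulas true of $\bar C$, and let
$$\mathrm{tp}_{k+1}(t,\bar C)=\bigl(\mathrm{tp}_0(t,\bar C),\ \{\mathrm{tp}_k(t,\bar C,D): D\text{ a chain of }t\}\bigr).$$

For fixed $k$ and fixed length of $\bar C$ there are finitely many types, by induction on $k$. With no parameters there are no atomic formulas, so $\mathrm{tp}_0(t)=\emptyset$ for every $t$. The type $\mathrm{tp}_1(t)$ records exactly the label of the root, the set of labels of the other nodes, and whether there is a chain with at least two elements.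

**Lemma 1.** If $\mathrm{tp}_k(t,\bar C)=\mathrm{tp}_k(t',\bar C')$, then $(t,\bar C)$ and $(t',\bar C')$ satisfy the same formulas of depth at most $k$.

*Proof.* Induction on $k$. For $k=0$ the formula is a Boolean combination of atomic formulas. A formula of depth at most $k+1$ is a Boolean combination of atomic formulas, which are decided by the first component of $\mathrm{tp}_{k+1}$, and of formulas $\exists X\,\psi$ with $\psi$ of depth at most $k$. By induction $\psi$ is decided by $\mathrm{tp}_k(t,\bar C,D)$, so $\exists X\,\psi$ is decided by the second component. $\square$

If $T$ is a tree with a set $V$ of designated leaves and $\bar s=(s_v)_{v\in V}$ are trees, let $T[\bar s]$ be the tree obtained by replacing each $v\in V$ by $s_v$.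

**Lemma 2 (composition).**

(a) $\mathrm{tp}_k(t,C_1,\dots,C_p,\emptyset,C_{p+1},\dots,C_r)$ is determined by $p$ and $\mathrm{tp}_k(t,C_1,\dots,C_r)$.

(b) For $t=a(t_1,t_2)$ with root $\varrho$, the type $\mathrm{tp}_k(t,\bar C)$ is determined by $a$, by which $C_i$ contain $\varrho$, and by $\mathrm{tp}_k(t_j,\bar C\cap t_j)$ for $j=1,2$.

(c) $\mathrm{tp}_k(T[\bar s],\bar C)$ is determined by $T$, $V$, the trace of $\bar C$ on the nodes of $T$ outside $V$, and the types $\mathrm{tp}_k(s_v,\bar C\cap s_v)$, $v\in V$.

*Proof.* (a) Let $k=0$, and let $X$ name the inserted empty set. Then $X=\emptyset$ is true, $X\subseteq Y$ is true for all $Y$, $Y\subseteq X$ holds iff $Y=\emptyset$, and every other atomic formula involving $X$ is false. For the step, each element $\mathrm{tp}_k(t,C_1,\dots,\emptyset,\dots,C_r,D)$ of the second component is determined by $\mathrm{tp}_k(t,\bar C,D)$, by induction.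

(b) Write $C=C^0\cup C^1\cup C^2$ with $C^0=C\cap\{\varrho\}$ and $C^j=C\cap t_j$. Let $k=0$.

- $C=\emptyset$ and $C\subseteq E$ are checked part by part.
- $\mathrm{Sing}(C)$: exactly one part is nonempty, and it is a singleton.
- $\mathrm{Root}(C)$: $C^0=\{\varrho\}$ and $C^1=C^2=\emptyset$.
- $\mathrm{left}(C,E)$: either $C=\{\varrho\}$ and $E=E^1$ with $\mathrm{Root}(E^1)$ in $t_1$, or both sets lie inside the same $t_j$ and the relation holds there. The relation $\mathrm{right}$ is symmetric.
- $C\le E$: either $C=\{\varrho\}$ and $\mathrm{Sing}(E)$, or both lie in the same $t_j$ and the relation holds there.
- $P_b(C)$: either $C=\{\varrho\}$ and $a=b$, or $C=C^j$ and $P_b(C^j)$ holds in $t_j$.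

For the step, the chains of $t$ are exactly the sets $D^0\cup D^1\cup D^2$ with $D^0\subseteq\{\varrho\}$, $D^j$ a chain of $t_j$, and $D^1=\emptyset$ or $D^2=\emptyset$. By induction $\mathrm{tp}_k(t,\bar C,D)$ is determined by $a$, by root memberships, and by $\mathrm{tp}_k(t_j,\bar C\cap t_j,D^j)$. The second component of $\mathrm{tp}_{k+1}(t_j,\bar C\cap t_j)$ lists all values of the latter, and the value for $D^j=\emptyset$ can be recognized in the list: it is the unique element whose atomic part says that the last chain is empty. So the set $\{\mathrm{tp}_k(t,\bar C,D)\}$ is determined. The first component is the case $k=0$.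

(c) Induction on $T$. If $T$ is a single node in $V$, then $T[\bar s]=s_v$. If $T$ is a single node outside $V$, then $T[\bar s]=T$ and $\bar C$ is its own trace. If $T=a(T_1,T_2)$, the root lies outside $V$; apply (b) and the induction hypothesis to $T_1,T_2$. $\square$

The next lemma isolates the weakness of chains: a chain of $T[\bar s]$ enters at most one of the inserted trees. For a tree $s$ write
$$D_k(s)=\{\mathrm{tp}_k(s,C): C\text{ a chain of }s\},\qquad\text{so that}\qquad \mathrm{tp}_{k+1}(s)=(\emptyset,D_k(s)).$$

**Lemma 3 (a chain enters one subtree).** Let $T$ be a tree with designated leaf set $V$, and let $(\theta_v)_{v\in V}$ be values of $\mathrm{tp}_k$. There are a set $c$ and monotone maps $f_v$ on sets of types, depending only on $T,V,(\theta_v)_v$, such that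
$$D_k(T[\bar s])=c\cup\bigcup_{v\in V}f_v\bigl(D_k(s_v)\bigr)\qquad\text{for all }\bar s\text{ with }\mathrm{tp}_k(s_v)=\theta_v\ (v\in V).\tag{1}$$

*Proof.* Let $N$ be the set of nodes of $T$ outside $V$. Nodes of different $s_v,s_w$ are incomparable, and a node of $N$ comparable with a node of $s_v$ is a proper ancestor of $v$. So a chain of $T[\bar s]$ is either contained in $N$, or equals $J\cup C$ for a unique $v\in V$, with $C\ne\emptyset$ a chain of $s_v$ and $J$ a set of proper ancestors of $v$. Conversely, every set $J\cup C$ of this form, with $C$ possibly empty, is a chain.

By Lemma 2(c), $\mathrm{tp}_k(T[\bar s],J\cup C)$ is determined by $T,V,v,J$, by $\mathrm{tp}_k(s_v,C)$, and by the types $\mathrm{tp}_k(s_w,\emptyset)$ for $w\neq v$. By Lemma 2(a) the latter are determined by $\theta_w$. So $\mathrm{tp}_k(T[\bar s],J\cup C)=F_{v,J}(\mathrm{tp}_k(s_v,C))$, where $F_{v,J}$ depends only on $T,V,(\theta_w)_w$ and is defined on the types $\mathrm{tp}_k(s,C)$ with $\mathrm{tp}_k(s)=\theta_v$. Let $f_v(Z)$ be the set of all $F_{v,J}(\tau)$ with $\tau\in Z$ in this domain and $J$ a set of proper ancestors of $v$. By the same two lemmas the types $\mathrm{tp}_k(T[\bar s],E)$ with $E\subseteq N$ a chain do not depend on $\bar s$;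 let $c$ be the set of them. $\square$

**Proposition 4.** $\mathrm{Odd}$ is not chain definable.

*Proof.* We show by induction on $k$ that there are a tree with an even number and a tree with an odd number of $1$-leaves that have the same $\mathrm{tp}_k$. By Lemma 1 no sentence of depth $k$ then defines $\mathrm{Odd}$.

For $k=0$ all trees have the same $\mathrm{tp}_0$. For the step, let $\theta$ be a common $\mathrm{tp}_k$ of an even tree and an odd tree, and let $\mathcal T$ be the set of all trees with $\mathrm{tp}_k=\theta$. Let $H$ be the number of types $\mathrm{tp}_k$ of trees with one chain. Take any tree $T$ with more than $H$ leaves, and designate all its leaves. Apply Lemma 3 with all $\theta_v=\theta$.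

Start with $U=c$ and no leaf filled. As long as there are an unfilled leaf $v$ and $s\in\mathcal T$ with $f_v(D_k(s))\not\subseteq U$, fill $v$ with this $s$ and add $f_v(D_k(s))$ to $U$. Each round enlarges $U$, a set of at most $H$ types, so this stops after at most $H$ rounds, and some leaf $w$ is still unfilled. Now *whatever* trees from $\mathcal T$ we put at the unfilled leaves, (1) gives $D_k(T[\bar s])=U$. Fill all unfilled leaves except $w$ arbitrarily from $\mathcal T$, and fill $w$ once with an even and once with an odd tree of $\mathcal T$. The two results have different parities and the same type $\mathrm{tp}_{k+1}=(\emptyset,U)$. $\square$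

What changes if $\mathrm{Odd}$ is replaced by another regular language? The proof used two things about parity. First, after *any* number of leaves has been fixed, a single remaining leaf still controls the outcome. Second, the trees inserted at the leaves and the trees built at the root come from the same two classes, even and odd. The next section makes both points precise. The second one turns out to be unnecessary, and this is what the rest of the lecture is about.

## 2. Confusion, family confusion, and the statements

All tree languages considered from here on are regular.

**Definition 3 (automata).** A deterministic bottom-up tree automaton $\mathcal A$ has a finite state set $Q$, a leaf function $\iota:\Sigma\to Q$, a transition function $\delta:Q\times Q\times\Sigma\to Q$, and accepting states $F\subseteq Q$. Its run gives state $\iota(a)$ to a leaf labeled $a$, and $\delta(p_\ell,p_r,a)$ to an inner node labeled $a$ whose left and right children have states $p_\ell,p_r$. The tree is accepted if the root state is in $F$.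

A *context* is a tree with one designated leaf $\square$, into which a tree is inserted. The minimal automaton of a regular language $L$ is, up to renaming of states, the unique such automaton recognizing $L$ in which every state is reached at the root of some tree and any two distinct states are distinguished by some context. Its states correspond to the classes of the Myhill–Nerode congruence of $L$, also called the *types of $L$*; they are not to be confused with the logical types $\mathrm{tp}_k$.

For a tree $t$ with designated leaf set $V$ and $\sigma:V\to Q$, let $t[\sigma]$ be the state at the root when each $v\in V$ is given state $\sigma(v)$ and all other nodes get their states by the usual run. Let $\sigma[v:=q]$ be $\sigma$ changed at $v$ to $q$.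

**Definition 4 (confusion).** Let $R\subseteq Q$ with $|R|\ge2$. The automaton $\mathcal A$ *contains $R$-confusion* if there is a tree $t$ with a nonempty set $V$ of designated leaves such that for every $v\in V$ and all $q,q'\in R$ there is $\sigma:V\to R$ with $t[\sigma[v:=q]]=q'$. It *contains confusion* if it contains $R$-confusion for some such $R$. A regular language *contains confusion* if its minimal automaton does; otherwise it is *non-confusing*.

In words: fixing any one designated leaf to any state of $R$ does not restrict the outcome within $R$.

Two examples with $Q=\{0,1\}$. For $\mathrm{Odd}$ we have $\iota(a)=a$, $\delta(p,q,a)=p+q \bmod 2$, $F=\{1\}$. The tree $a(v_1,v_2)$ with both leaves designated is a $\{0,1\}$-confusion: if one leaf is fixed to $q$, give the other $q'-q$. For "some leaf is labeled $1$" we have $\delta(p,q,a)=\max(p,q)$. The only candidate is $R=\{0,1\}$, and a designated leaf fixed to $1$ forces $1$ at the root. This language is non-confusing, and it is clearly chain definable.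

The slides "First Order and Chain Definability of Regular Tree Languages" (https://mimuw.edu.pl/~bojan/slides/fim.pdf) are the source of the conjecture that we discuss. The following is known: every chain definable language is non-confusing; the converse holds for languages with two types; and the converse holds for yield languages $\{t:y(t)\in K\}$, with $K$ a regular word language and $y(t)$ the word of leaf labels of $t$ from left to right (for these, chain definable, first-order definable and non-confusing are equivalent). The *confusion conjecture* says that a regular tree language is chain definable if and only if it is non-confusing.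

**Where the greedy argument breaks.** We repeat the proof of Proposition 4 for an arbitrary confusion to see its limit. Consider six arguments, three *selectors* $x_1,x_2,x_3$ and three *values* $y_1,y_2,y_3$, all in $\{0,1\}$, and the function
$$M(x,y)=\begin{cases}d&\text{if at least two }x_i\text{ are }1\text{ and }y_i=d\text{ for all }i\text{ with }x_i=1,\\ \bot&\text{if there is no such }d\in\{0,1\}.\end{cases}$$
(Section 4 computes $M$ by an automaton.) One fixed argument never hurts. If $x_i=1$ is fixed, set all $x$'s to $1$ and all $y$'s to the desired $d$. If $x_i=0$ is fixed, or $y_i$ is fixed, switch off the pair $i$ by $x_i=0$, switch on the other two, and set their values to $d$. But two fixed arguments $x_1=x_2=0$ already force $\bot$. The greedy process fixes up to $H$ leaves, and confusion speaks about one. The cure is to iterate the tree and to answer the greedy moves with a strategy (Section 3).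

**One set is not needed.** In Lemma 3 the types $\theta_v$ may depend on $v$. So the method has no reason to use the same set $R$ at all leaves and at the root. Several sets may support each other.

**Definition 5 (family confusion).** A *family confusion* of a deterministic bottom-up automaton consists of a finite nonempty index set $I$, sets $R_i\subseteq Q$ with $|R_i|\ge2$ $(i\in I)$, and for each $i\in I$ a tree $t_i$ with a nonempty set $V_i$ of designated leaves and a map $\rho_i:V_i\to I$, such that for all $i\in I$, $v\in V_i$, $q\in R_{\rho_i(v)}$, $q'\in R_i$ there is $\sigma$ with $\sigma(w)\in R_{\rho_i(w)}$ for all $w\in V_i$, with $\sigma(v)=q$, and with $t_i[\sigma]=q'$. Its *size* is $|I|$.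

Size $1$ is exactly confusion. For an example of size $2$, take states $0^\varepsilon,1^\varepsilon$ $(\varepsilon\in\mathbb Z_2)$ and $\bot$, put $R_\varepsilon=\{0^\varepsilon,1^\varepsilon\}$, and let the inner labels $s_\varepsilon$ add two elements of $R_\varepsilon$ modulo $2$ with the result in $R_{\varepsilon+1}$; everything else gives $\bot$. The trees $t_\varepsilon=s_{\varepsilon-1}(v_1,v_2)$ with $\rho_\varepsilon(v_1)=\rho_\varepsilon(v_2)=\varepsilon-1$ form a family confusion.

We prove the following.

**Theorem A.** There is a regular tree language that is non-confusing but not chain definable. So the confusion conjecture is false. (The language is explicit, and its minimal automaton has $19$ states.)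

**Theorem B.** If the minimal automaton of $L$ has a family confusion (of any size), then $L$ is not chain definable.

**Theorem C.** For every $m\ge2$ there is a regular language $L_m$, whose minimal automaton has $9m+1$ states, with a family confusion of size $m$ but none of size $<m$. So $L_m$ is not chain definable, and no criterion "no family confusion of size $\le r$", with $r$ fixed, characterizes chain logic.

**Proposition D.** Existence of a family confusion is decidable.

Theorem B with $|I|=1$ proves again that chain definable languages are non-confusing. It is not claimed that absence of family confusion suffices for chain definability.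

## 3. Family confusion rules out chain definability

Let $(R_i,t_i,V_i,\rho_i)_{i\in I}$ be a family confusion in the minimal automaton $\mathcal A$ of $L$.

**Iterated trees.** Their purpose is to have many leaves, so that a long greedy process can be survived. Let $t_i^{(0)}$ be a single designated leaf of *kind* $i$. Let $t_i^{(n+1)}$ be $t_i$ with each $u\in V_i$ replaced by a copy of $t^{(n)}_{\rho_i(u)}$, called the *component* at $u$. The designated leaves of $t_i^{(n+1)}$ are those of its components, and each such leaf $v$ keeps its kind $\kappa(v)\in I$. For an assignment $\sigma$ of states to the designated leaves, with restriction $\sigma_u$ to the component at $u$,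
$$t_i^{(n+1)}[\sigma]=t_i[\sigma_0]\qquad\text{where }\sigma_0(u)=t^{(n)}_{\rho_i(u)}[\sigma_u].\tag{2}$$

**Free assignments.** A *partial assignment* $\pi$ on $t_i^{(n)}$ maps some designated leaves $v$ to elements of $R_{\kappa(v)}$. A *total assignment* is one defined on all designated leaves. Call $\pi$ *free* if for each $q'\in R_i$ it extends to a total assignment $\sigma$ with $t_i^{(n)}[\sigma]=q'$. Two observations:

- The empty assignment is free. For $n=0$ assign $q'$ to the only leaf. For $n+1$, choose $\sigma_0$ with $\sigma_0(u)\in R_{\rho_i(u)}$ and $t_i[\sigma_0]=q'$ (it exists since $V_i\ne\emptyset$), use the induction hypothesis to give each component $u$ the value $\sigma_0(u)$, and apply (2).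
- A free assignment is not total, since a total assignment gives one value and $|R_i|\ge2$.

**The game on $t_i^{(n)}$.** Start with $\pi=\emptyset$. In each round an adversary picks an unassigned designated leaf $v$ and a state $q\in R_{\kappa(v)}$. We set $\pi(v):=q$ and may assign further leaves. The adversary may stop at any time.

**Lemma 5.** For $n\ge1$ we can play on $t_i^{(n)}$ so that $\pi$ is free after each of the first $2^{n-1}$ rounds.

*Proof.* The idea is to sacrifice one component: Definition 5 tolerates one fixed leaf of $t_i$, and the adversary has to spend half of the rounds in a component before we need to give it up. Induction on $n$.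

*Case $n=1$.* Here $t_i^{(1)}=t_i$ with kinds $\rho_i$, and $\pi=\{v\mapsto q\}$ is free by Definition 5. We assign no further leaf.

*Step $n\to n+1$.* In each component we answer by the strategy for $n$. In addition, when for the first time in the whole game some component $u$ has received its $2^{n-1}$-th round, we let the $n$-strategy answer and then complete this component to a total assignment with component value in $R_{\rho_i(u)}$. This is possible because the component's assignment is free. No other component is ever completed. A completed component has no unassigned leaf, so it receives no further round.

Consider any moment after a round among the first $2^n$. If no component has been completed, each component has received fewer than $2^{n-1}$ rounds, so its assignment is free. If $u$ has been completed, it received exactly $2^{n-1}$ rounds, and all other components together received at most $2^n-2^{n-1}=2^{n-1}$, so each of their assignments is free.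

Let $q'\in R_i$. If some $u$ is completed, let $q\in R_{\rho_i(u)}$ be its value; otherwise let $u\in V_i$ and $q\in R_{\rho_i(u)}$ be arbitrary. By Definition 5 there is $\sigma_0$ with $\sigma_0(w)\in R_{\rho_i(w)}$ for all $w$, $\sigma_0(u)=q$ and $t_i[\sigma_0]=q'$. Extend the assignment of every non-completed component $u'$ so that its value is $\sigma_0(u')$. By (2) the result has value $q'$. So $\pi$ is free. $\square$

**Lemma 6.** For every $k$ there are types $(\theta_i)_{i\in I}$ such that for all $i\in I$ and $q\in R_i$ there is a tree $s$ with state $q$ and $\mathrm{tp}_k(s)=\theta_i$.

*Proof.* This is the proof of Proposition 4, with the greedy process as the adversary. Induction on $k$. For $k=0$, all trees have $\mathrm{tp}_0=\emptyset$, and every state of the minimal automaton is reached.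

*Step $k\to k+1$.* For $q\in R_i$ let $\mathcal T_i(q)\ne\emptyset$ be the set of trees with state $q$ and $\mathrm{tp}_k=\theta_i$, and let $\mathcal T_i=\bigcup_{q\in R_i}\mathcal T_i(q)$. Let $H$ be the number of types $\mathrm{tp}_k$ of trees with one chain, and choose $n\ge1$ with $2^{n-1}\ge H$. Fix $i$, and let $T=t_i^{(n)}$ with designated leaf set $V$. Lemma 3 with $\theta_v:=\theta_{\kappa(v)}$ gives $c$ and $f_v$ such that (1) holds for all $\bar s$ with $s_v\in\mathcal T_{\kappa(v)}$.

Play the game on $T$ with the strategy of Lemma 5. For each assigned leaf $v$ maintain a tree $s_v\in\mathcal T_{\kappa(v)}(\pi(v))$, and let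
$$U=c\cup\bigcup_{v\text{ assigned}}f_v(D_k(s_v)).$$
As long as there are an unassigned $v$ and $s\in\mathcal T_{\kappa(v)}$ with $f_v(D_k(s))\not\subseteq U$, the adversary plays $(v,q)$, where $q\in R_{\kappa(v)}$ is the state of $s$, and we put $s_v:=s$. Each further leaf $w$ assigned by the strategy gets an arbitrary tree from $\mathcal T_{\kappa(w)}(\pi(w))$. Each round strictly enlarges $U$, a set of at most $H$ types. So there are at most $H\le2^{n-1}$ rounds, and at the end $\pi$ is free (if there was no round, because the empty assignment is free).

When the adversary is stuck, (1) shows that *every* completion by trees $s_w\in\mathcal T_{\kappa(w)}$ on the unassigned leaves satisfies $D_k(T[\bar s])=U$. Let $q'\in R_i$. Extend $\pi$ to a total assignment $\sigma$ with $T[\sigma]=q'$, and choose $s_w\in\mathcal T_{\kappa(w)}(\sigma(w))$ for the leaves $w$ that were unassigned. Then $T[\bar s]$ has state $q'$, and $\mathrm{tp}_{k+1}(T[\bar s])=(\emptyset,U)$. This type does not depend on $q'$; it is the new $\theta_i$. Do this for each $i\in I$. $\square$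

**Proof of Theorem B.** Suppose a CL sentence, of depth $k$ after the translation to chain variables, defines $L$. Take $i\in I$, distinct $q,q'\in R_i$, and trees $s,s'$ from Lemma 6 with states $q,q'$ and $\mathrm{tp}_k(s)=\mathrm{tp}_k(s')$. By minimality there is a context $G$ such that exactly one of $G[s],G[s']$ is in $L$. By Lemma 2(c), $\mathrm{tp}_k(G[s])=\mathrm{tp}_k(G[s'])$, and by Lemma 1 the sentence cannot tell them apart, a contradiction. $\square$

It remains to find a language with a family confusion and no confusion.

## 4. Separating selectors from values: the automaton $\mathcal A_m$

The level-swapping parity automaton of Section 2 has a family confusion of size $2$, but it does not help. The tree $s_1(s_0(v_1,v_2),s_0(v_3,v_4))$ adds four elements of $R_0$ with the result in $R_0$, so it is an $R_0$-confusion: with one leaf fixed, another one corrects the sum. The weakness is that each $t_\varepsilon$ has leaves of only one kind, so that substitution eliminates the other kind. We need trees whose leaves mix the kinds in an essential way. The function $M$ has two roles for its arguments, selectors and values. We give them different kinds.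

**Definition 6 (the automaton $\mathcal A_m$).** Let $m\ge2$. Indices $\varepsilon$ range over $\mathbb Z_m$. The states are $\bot$ and, for each $\varepsilon$, the elements of three *sorts of index $\varepsilon$*, all sorts being pairwise disjoint:
$$B_\varepsilon=\{0^\varepsilon,1^\varepsilon\},\qquad W_\varepsilon=\{\langle *\rangle^\varepsilon,\langle0\rangle^\varepsilon,\langle1\rangle^\varepsilon\},\qquad P_\varepsilon=\{[d,j]^\varepsilon:d\in\{0,1\},\,j\in\{1,2\}\}.$$
We drop the superscript when it is clear. There are leaf labels $\kappa_{\varepsilon,b}$ $(b\in\{0,1\})$ with $\iota(\kappa_{\varepsilon,b})=b^\varepsilon$, and inner labels $\mu_\varepsilon,\gamma_\varepsilon,\eta_\varepsilon$ with transitions: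

- $\mu_\varepsilon:B_{\varepsilon-1}\times B_\varepsilon\to W_\varepsilon$, $\ (0,y)\mapsto\langle *\rangle$, $\ (1,y)\mapsto\langle y\rangle$;
- $\gamma_\varepsilon:W_\varepsilon\times W_\varepsilon\to P_\varepsilon\cup\{\bot\}$, $\ (\langle d\rangle,\langle *\rangle),(\langle *\rangle,\langle d\rangle)\mapsto[d,1]$, $\ (\langle d\rangle,\langle d\rangle)\mapsto[d,2]$ for $d\in\{0,1\}$, otherwise $\bot$;
- $\eta_\varepsilon:P_\varepsilon\times W_\varepsilon\to B_\varepsilon\cup\{\bot\}$, $\ ([d,1],\langle d\rangle)\mapsto d$, $\ ([d,2],\langle d\rangle),([d,2],\langle *\rangle)\mapsto d$, otherwise $\bot$.

Everything else (arguments of wrong sorts, a leaf with an inner label, an inner node with a leaf label) gives $\bot$. Accepting: $F=\{1^0\}$. The recognized language is $L_m$.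

The state $\bot$ is absorbing: if some node has state $\bot$, so does the root. There are $9m+1$ states, so $19$ for $m=2$. A node $\mu_\varepsilon$ reads a selector of index $\varepsilon-1$ and a value of index $\varepsilon$; the symbol $*$ means "switched off". The $j$ in $[d,j]$ counts the pairs switched on so far.

Let $t_\varepsilon=\eta_\varepsilon\bigl(\gamma_\varepsilon(\mu_\varepsilon(x_1,y_1),\mu_\varepsilon(x_2,y_2)),\mu_\varepsilon(x_3,y_3)\bigr)$ with six designated leaves. For $x_i\in B_{\varepsilon-1}$, $y_i\in B_\varepsilon$:
$$\text{the value of }t_\varepsilon\text{ is }d^\varepsilon\text{ iff at least two }x_i\text{ are }1\text{ and }y_i=d\text{ for all }i\text{ with }x_i=1;\text{ with no such }d\text{ it is }\bot.\tag{3}$$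
Check by the number of $1$'s among $x_1,x_2$. If there is none, $\gamma_\varepsilon$ gives $\bot$. If there is one, with value $d$, we get $[d,1]$, and $\eta_\varepsilon$ gives $d$ iff the third pair is on with value $d$, and $\bot$ otherwise. If there are two, $\gamma_\varepsilon$ gives $[d,2]$ if the two values agree in $d$ and $\bot$ otherwise; then $\eta_\varepsilon$ gives $d$ iff the third pair is off or has value $d$, and $\bot$ otherwise. So $t_\varepsilon$ computes $M$.

**Lemma 7.** The sets $R_\varepsilon=B_\varepsilon$ and the trees $t_\varepsilon$ $(\varepsilon\in\mathbb Z_m)$ with $\rho_\varepsilon(x_i)=\varepsilon-1$, $\rho_\varepsilon(y_i)=\varepsilon$ form a family confusion of $\mathcal A_m$, of size $m$.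

*Proof.* Let the target be $d^\varepsilon$. If $x_i$ is fixed to $1$, set all $x$'s to $1$ and all $y$'s to $d$. If $x_i$ is fixed to $0$, or $y_i$ is fixed to anything, set $x_i=0$, the other two $x$'s to $1$ and the other two $y$'s to $d$ (and $y_i$ arbitrarily if it is not fixed). Use (3). $\square$

The same tables make sense for $m=1$. Then selectors and values have the same sort, and $t_0$ is a $B_0$-confusion. So it matters that $\varepsilon-1\ne\varepsilon$.

**A trial by hand for $m=2$.** Let us try to confuse $R=B_0$ alone with a tree of the shape $t_0$. Its values have index $0$, and some may be designated. Its selectors have index $1$. If the selectors are constants, the output, when it is not $\bot$, equals $y_i$ for every selected $i$. If one of these $y_i$ is designated, fixing it to $0$ excludes the output $1$; if none is, the output is constant. So a selector has to move between $0$ and $1$. Let it be the output of a tree of the shape $t_1$. Now the inner selectors have index $0$ and may be designated, but the inner values have index $1$, say constants. Suppose the output is $d$ under one assignment and $d'$ under another. Under each at least two of three inner selectors are on, so some $i$ is on under both, and the constant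 $y_i$ equals both $d$ and $d'$. So $d=d'$: the selector has at most one non-$\bot$ value and does not move. That two majorities of three intersect is the reason for "two out of three", and the proof in Section 6 is an induction built on it.

## 5. The automaton $\mathcal A_m$ is minimal

Confusion of a language refers to its minimal automaton, so we need the following.

**Proposition 8.** $\mathcal A_m$ is the minimal automaton of $L_m$.

*Proof.* **Reachability.** The states in $B_\varepsilon$ are reached by leaves, those in $W_\varepsilon$ by $\mu_\varepsilon$, and those in $P_\varepsilon$ by $[d,1]=\gamma_\varepsilon(\langle d\rangle,\langle *\rangle)$ and $[d,2]=\gamma_\varepsilon(\langle d\rangle,\langle d\rangle)$. The state $\bot$ is reached by a leaf labeled $\mu_0$.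

**Contexts that accept one state of sort $B$.** Below, a state inside a context stands for a tree reaching it, and $b\in\{0,1\}$ stands for a constant leaf of the required sort. Let
$$C^0_\varepsilon=\eta_{\varepsilon+1}\bigl(\gamma_{\varepsilon+1}(\mu_{\varepsilon+1}(\square,0),\mu_{\varepsilon+1}(1,1)),\mu_{\varepsilon+1}(1,1)\bigr),$$
$$C^1_\varepsilon=\eta_{\varepsilon+1}\bigl(\gamma_{\varepsilon+1}(\mu_{\varepsilon+1}(\square,1),\mu_{\varepsilon+1}(1,1)),\mu_{\varepsilon+1}(0,0)\bigr).$$
In $C^0_\varepsilon$ the input $0^\varepsilon$ switches off the first pair, and the other two agree in $1$; the input $1^\varepsilon$ switches on a disagreeing value. In $C^1_\varepsilon$ the input $1^\varepsilon$ gives two pairs that agree in $1$; with input $0^\varepsilon$ only one pair is on. So by (3), $C^b_\varepsilon$ maps $b^\varepsilon$ to $1^{\varepsilon+1}$ and $(1-b)^\varepsilon$ to $\bot$. It maps all states outside $B_\varepsilon$ to $\bot$, as $\mu_{\varepsilon+1}$ demands $B_\varepsilon$ on the left. Follow $C^b_\varepsilon$ by $C^1_{\varepsilon+1},C^1_{\varepsilon+2},\dots$ until index $0$ is reached. The resulting context $G_{\varepsilon,b}$ sends $b^\varepsilon$ to $1^0$ and every other state to $\bot$.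

**Distinguishing.** From the tables:

- $G_{\varepsilon,b}$ accepts exactly $b^\varepsilon$.
- $G_{\varepsilon,d}(\eta_\varepsilon([d,1],\square))$ accepts exactly $\langle d\rangle^\varepsilon$.
- $G_{\varepsilon,d}(\eta_\varepsilon([d,2],\square))$ accepts exactly $\langle d\rangle^\varepsilon$ and $\langle *\rangle^\varepsilon$.
- $G_{\varepsilon,d}(\eta_\varepsilon(\square,\langle d\rangle))$ accepts exactly $[d,1]^\varepsilon$ and $[d,2]^\varepsilon$.
- $G_{\varepsilon,d}(\eta_\varepsilon(\square,\langle *\rangle))$ accepts exactly $[d,2]^\varepsilon$.

So $b^\varepsilon$ is accepted by the first context only; $\langle d\rangle^\varepsilon$ by the second and third for its own $d$; $\langle *\rangle^\varepsilon$ by the third for $d=0$ and for $d=1$; $[d,1]^\varepsilon$ by the fourth only; $[d,2]^\varepsilon$ by the fourth and fifth. These sets of contexts are nonempty and pairwise distinct, and $\bot$ is accepted by none. $\square$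

## 6. No single set confuses $\mathcal A_m$

**Proposition 9.** For every $m\ge2$ the automaton $\mathcal A_m$ contains no confusion. So $L_m$ is non-confusing.

Suppose that $(t,V)$ witnesses $R$-confusion with $|R|\ge2$. We derive a contradiction.

**Step 1: $\bot\notin R$.** This step makes non-$\bot$ runs available. If $\bot\in R$, take $v\in V$ and $q'\in R\setminus\{\bot\}$. Then $t[\sigma[v:=\bot]]=\bot\ne q'$ for all $\sigma$, a contradiction.

**Step 2: $R$ lies in one sort, and $t$ is well sorted.** This step assigns a sort to each node. The tree $t$ is not a single node: otherwise $V=\{\text{root}\}$ and $t[\sigma[v:=q]]=q$ always, which fails for $q'\neq q$. Let $v\in V$ and $q\in R$. By confusion some run with $v$ in state $q$ has root state in $R$, hence is non-$\bot$ everywhere. So the parent of $v$ has an inner label, and $q$ belongs to the sort that this label demands on the side of $v$. As sorts are disjoint, $R\subseteq K$ for a single sort $K$, and $K$ is the sort demanded at every $v\in V$. Let $\varepsilon$ be the index of $K$. The root is an inner node that takes values in $R\subseteq K$, so its label has output sort $K$. (The output sorts of $\mu_{\varepsilon'},\gamma_{\varepsilon'},\eta_{\varepsilon'}$ are $W_{\varepsilon'},P_{\varepsilon'},B_{\varepsilon'}$.)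

Assign sorts: designated leaves get $K$, undesignated leaves $\kappa_{\varepsilon',b}$ get $B_{\varepsilon'}$, and inner nodes get the output sort of their label. Some run is non-$\bot$ everywhere; hence every node has a sort, and each child has the sort demanded by its parent. A non-$\bot$ state at a node always lies in its sort. The index of a node is the index of its sort. Write $\mathrm{val}_\sigma(u)$ for the state at $u$ under $\sigma\in R^V$.

**Step 3: nodes of sort $B$ and another index are rigid.** This step shows that selectors do not move.

**Claim 1.** If $u$ has sort $B_{\varepsilon'}$ with $\varepsilon'\ne\varepsilon$, then $\mathrm{val}_\sigma(u)$ takes at most one non-$\bot$ value over all $\sigma\in R^V$.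

*Proof.* Induction on the height of $u$. The node $u$ is not designated, because designated leaves have index $\varepsilon$. If $u$ is a leaf, its value is constant. Otherwise its label is $\eta_{\varepsilon'}$. Nodes of sorts $P_{\varepsilon'},W_{\varepsilon'}$ are not designated (wrong index), and they are not undesignated leaves (those have sorts $B$); so they are inner nodes labeled $\gamma_{\varepsilon'}$ and $\mu_{\varepsilon'}$, respectively. Hence the tree at $u$ has the form
$$\eta_{\varepsilon'}\bigl(\gamma_{\varepsilon'}(\mu_{\varepsilon'}(x_1,y_1),\mu_{\varepsilon'}(x_2,y_2)),\mu_{\varepsilon'}(x_3,y_3)\bigr)$$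
with subtrees $x_i$ of sort $B_{\varepsilon'-1}$ and $y_i$ of sort $B_{\varepsilon'}$. Suppose $\mathrm{val}_\sigma(u)=d$ and $\mathrm{val}_{\sigma'}(u)=d'$ are both non-$\bot$. By (3), under each of $\sigma,\sigma'$ at least two of the three $x_i$ equal $1$. So some $x_i$ equals $1$ under both. Then $\mathrm{val}_\sigma(y_i)=d$ and $\mathrm{val}_{\sigma'}(y_i)=d'$, and the induction hypothesis for $y_i$ gives $d=d'$. (Nothing was needed about the $x_i$, which may have index $\varepsilon$.) $\square$

Since $m\ge2$, we have $\varepsilon-1\ne\varepsilon$. An inner node of sort $W_\varepsilon$ is labeled $\mu_\varepsilon$, and its left child has sort $B_{\varepsilon-1}$, so Claim 1 applies to this child. Therefore: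
$$\text{an inner node of sort }W_\varepsilon\text{, when non-}\bot\text{, is either always }\langle *\rangle\text{, or always }\langle b\rangle\text{ with }b\text{ the value of its right child.}\tag{4}$$

**Step 4: the shape of $R$.** This step makes sure that the elements of $R$ carry a bit and nothing else. Every element of $R$ is a value of the root.

- $K=B_\varepsilon$: then $R=\{0^\varepsilon,1^\varepsilon\}$, as $|R|\ge2$.
- $K=W_\varepsilon$: the root is an inner node of sort $W_\varepsilon$. By (4) its non-$\bot$ values are only $\langle *\rangle$, or only among $\langle0\rangle,\langle1\rangle$. As $|R|\ge2$, $R=\{\langle0\rangle,\langle1\rangle\}$.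
- $K=P_\varepsilon$: the root is labeled $\gamma_\varepsilon$. Its children have sort $W_\varepsilon\ne K$, so they are not designated; they are not undesignated leaves; so they are inner. By (4), for each of them it is constant over non-$\bot$ runs whether it is $\langle *\rangle$. The second component $j$ of a non-$\bot$ root value is the number of children different from $\langle *\rangle$, so it is constant, and $R=\{[0,j],[1,j]\}$.

Define the *content* of states by $c(b^\varepsilon)=b$, $c(\langle w\rangle)=w\in\{*,0,1\}$, $c([d,j])=d$. In all cases $R$ has exactly one element of content $0$, one of content $1$, and none of content $*$.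

**Step 5: the content of a node follows a single leaf.** This step shows that the root merely copies a bit.

**Claim 2.** For every node $u$ of index $\varepsilon$ at least one of the following holds:

(a) $c(\mathrm{val}_\sigma(u))$ is the same for all $\sigma\in R^V$ with $\mathrm{val}_\sigma(u)\neq\bot$;

(b) there is $v\in V$ with $c(\mathrm{val}_\sigma(u))=c(\sigma(v))$ for all $\sigma\in R^V$ with $\mathrm{val}_\sigma(u)\ne\bot$.

*Proof.* Induction on height. Note that if $u\neq\bot$, then its children are not $\bot$.

- $u\in V$: (b) with $v=u$. An undesignated leaf satisfies (a).
- $u$ labeled $\mu_\varepsilon$: by (4), either the content is always $*$, which is (a), or it is the content of the right child, which has sort $B_\varepsilon$; then $u$ inherits (a) or (b).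
- $u$ labeled $\gamma_\varepsilon$ with children $w_1,w_2$ of sort $W_\varepsilon$: if $w_1$ satisfies (a) with content $*$, then by the table $c(u)=c(w_2)$ whenever $u\ne\bot$, and $u$ inherits from $w_2$. Otherwise $w_1$ satisfies (a) with content in $\{0,1\}$, or (a) vacuously, or (b). As no element of $R$ has content $*$, the content of $w_1$ is then never $*$. By the table $c(u)=c(w_1)$ whenever $u\neq\bot$, and $u$ inherits from $w_1$.
- $u$ labeled $\eta_\varepsilon$: by the table $c(u)$ is the content of the left child, of sort $P_\varepsilon$, whenever $u\ne\bot$, and $u$ inherits. $\square$

**Step 6: contradiction.** The root has index $\varepsilon$ and takes all values in $R$, hence both contents $0$ and $1$. So (a) fails for the root, and (b) holds for some $v\in V$. Let $q,q'\in R$ have contents $0$ and $1$. For every $\sigma$, the state $t[\sigma[v:=q]]$ is $\bot$ or has content $0$, so it is never $q'$. This contradicts $R$-confusion and proves Proposition 9. $\square$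

**Proof of Theorem A.** Take $L=L_2$. Its minimal automaton is $\mathcal A_2$, with $19$ states, by Proposition 8. The language is non-confusing by Proposition 9. By Lemma 7 its minimal automaton has a family confusion, so by Theorem B it is not chain definable. Hence the confusion conjecture is false. $\square$

## 7. Families confusing $\mathcal A_m$ need $m$ sets

One may hope to repair the conjecture by allowing families of bounded size. The same automata show that no bound works: in Section 6 we used only that some index $\varepsilon$ is available for designated leaves while $\varepsilon-1$ is not.

**Proof of Theorem C.** By Proposition 8 the minimal automaton of $L_m$ is $\mathcal A_m$, with $9m+1$ states, and by Lemma 7 it has a family confusion of size $m$. Let $(R_i,t_i,V_i,\rho_i)_{i\in I}$ be any family confusion of $\mathcal A_m$. We show $|I|\ge m$.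

**Step 1: every index occurs at a leaf.** This is needed to learn about each $R_j$ from a tree in which it is used. Replace $I$ by a minimal nonempty subset closed under the maps $\rho_i$; this does not increase $|I|$ and leaves a family confusion. The set $\{\rho_i(v):i\in I,v\in V_i\}$ is nonempty, contained in $I$ and closed, so it equals $I$. That is, every $j\in I$ equals $\rho_i(v)$ for some $i\in I$, $v\in V_i$.

**Step 2: sorts.** Let $j=\rho_i(v)$. If $\bot\in R_j$, take $q'\in R_i\setminus\{\bot\}$: fixing $v$ to $\bot$ forces $\bot$ at the root, a contradiction. So $\bot\notin R_j$ for all $j\in I$. No $t_i$ is a single node: otherwise fixing its only leaf to $q$ gives only the value $q$, although $|R_i|\ge2$. For $j=\rho_i(v)$ and $q\in R_j$, some run of $t_i$ with $v$ in state $q$ has root state in $R_i$, so it is non-$\bot$ everywhere. So $q$ lies in the sort demanded at $v$ by its parent. Hence $R_j\subseteq K_j$ for one sort $K_j$, demanded at every leaf of kind $j$ in every tree of the family. Let $\varepsilon(j)$ be its index. The root of $t_i$ is an inner node with values in $R_i\subseteq K_i$, so its label has output sort $K_i$. Give designated leaves $v$ of $t_i$ the sort $K_{\rho_i(v)}$, and give the other nodes sorts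 as in Section 6. Since some run is non-$\bot$ everywhere, each $t_i$ is well sorted, and a non-$\bot$ state lies in the sort of its node. Below, $\sigma$ ranges over $\prod_{w\in V_i}R_{\rho_i(w)}$.

Let $J=\{\varepsilon(j):j\in I\}$ and suppose $J\ne\mathbb Z_m$. As $J$ is nonempty and not closed under subtracting $1$, there is $\varepsilon\in J$ with $\varepsilon-1\notin J$. Fix it.

**Step 3: rigid selectors.**

**Claim 1′.** In each $t_i$, a node $u$ of sort $B_{\varepsilon'}$ with $\varepsilon'\notin J$ takes at most one non-$\bot$ value over all $\sigma$.

*Proof.* Induction on height. No designated leaf has index $\varepsilon'$, so $u$ is a leaf with constant value or is labeled $\eta_{\varepsilon'}$. In the second case all nodes of sorts $P_{\varepsilon'},W_{\varepsilon'}$ are inner, since they are neither designated nor undesignated leaves; so the tree at $u$ has the form displayed in the proof of Claim 1. If $u$ has values $d$ under $\sigma$ and $d'$ under $\sigma'$, some $x_l$ equals $1$ under both by (3), so $y_l$ has value $d$ under $\sigma$ and $d'$ under $\sigma'$, and $d=d'$ by induction. $\square$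

As $\varepsilon-1\notin J$, the left children of nodes labeled $\mu_\varepsilon$ are covered by Claim 1′. So (4) holds for the inner nodes of sort $W_\varepsilon$ in each $t_i$.

**Step 4: shapes.** Let $j\in I$ with $\varepsilon(j)=\varepsilon$. Every element of $R_j$ is a value of the root of $t_j$.

- $K_j=B_\varepsilon$: then $R_j=B_\varepsilon$.
- $K_j=W_\varepsilon$: the root of $t_j$ is an inner node of sort $W_\varepsilon$, so $R_j=\{\langle0\rangle,\langle1\rangle\}$ by (4).
- $K_j=P_\varepsilon$: the root of $t_j$ is labeled $\gamma_\varepsilon$. Each child is either inner, and then whether it is $\langle *\rangle$ is constant over non-$\bot$ runs by (4), or a designated leaf of sort $W_\varepsilon$, which is never $\langle *\rangle$ by the previous case. So the second component of the root value is constant, and $R_j=\{[0,l],[1,l]\}$ for some $l$.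

Here a child of $\gamma_\varepsilon$ may be designated, which did not occur for a single set. Every $R_j$ with $\varepsilon(j)=\varepsilon$ thus has exactly one element of content $0$, one of content $1$, and none of content $*$.

**Step 5: copying.**

**Claim 2′.** Let $\varepsilon(i)=\varepsilon$. Every node $u$ of $t_i$ of index $\varepsilon$ satisfies (a) or (b) of Claim 2, with $\sigma$ ranging over $\prod_wR_{\rho_i(w)}$ and with $v\in V_i$ of index $\varepsilon$ in (b).

*Proof.* Induction on height. A designated leaf of index $\varepsilon$ satisfies (b) with itself, and an undesignated leaf satisfies (a). For $\mu_\varepsilon$, by (4) the content is always $*$, or $u$ inherits from its right child, of sort $B_\varepsilon$. For $\gamma_\varepsilon$ with children $w_1,w_2$: if $w_1$ satisfies (a) with content $*$, then $c(u)=c(w_2)$ whenever $u\ne\bot$, and $u$ inherits from $w_2$. Otherwise the content of $w_1$ is never $*$: in case (a) by assumption (or vacuously), and in case (b) because it equals $c(\sigma(v))$ with $v$ of index $\varepsilon$, and $R_{\rho_i(v)}$ has no element of content $*$ by Step 4. So $c(u)=c(w_1)$ whenever $u\neq\bot$, and $u$ inherits from $w_1$. For $\eta_\varepsilon$, $u$ inherits from its left child.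 $\square$

**Step 6: contradiction.** Choose $i\in I$ with $\varepsilon(i)=\varepsilon$, and apply Claim 2′ to the root of $t_i$, which takes all values in $R_i$. Both contents occur in $R_i$, so (b) holds with some $v$ of index $\varepsilon$. Fixing $v$ to the element of content $0$ in $R_{\rho_i(v)}$ excludes the element of content $1$ in $R_i$ as root value, contrary to family confusion. So $J=\mathbb Z_m$ and $|I|\ge|J|=m$.

By Theorem B, $L_m$ is not chain definable. Given $r$, take $m\ge2$ with $m>r$: the language $L_m$ has no family confusion of size $\le r$ and is not chain definable. So no criterion "no family confusion of size $\le r$" with fixed $r$ characterizes chain logic. $\square$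

## 8. Deciding the existence of a family confusion

**Proof of Proposition D.** Let a deterministic bottom-up automaton be given.

**Step 1: finitely many families.** It suffices to consider families $(R_i)_{i\in I}$ of distinct subsets of $Q$. Given a family confusion, keep one index for each distinct set and redirect the maps $\rho_i$ to the kept indices; the condition in Definition 5 involves only the sets $R_i$ and $R_{\rho_i(w)}$, so it is preserved. There are finitely many families of distinct subsets. Fix one with $|R_i|\ge2$ for all $i$.

**Step 2: finite information about a tree.** We have to decide whether suitable trees $t_i$ exist among infinitely many. For a tree $t$ with a (possibly empty) set $V$ of designated leaves and $\rho:V\to I$, let $\sigma$ range over $\prod_{v\in V}R_{\rho(v)}$, and define the profile $(S,\mathcal F)$ by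
$$S=\{t[\sigma]\},\qquad \mathcal F=\bigl\{\bigl(\rho(v),\ g_v\bigr):v\in V\bigr\},\qquad g_v(q)=\{t[\sigma]:\sigma(v)=q\}\ \text{ for }q\in R_{\rho(v)}.$$
There are finitely many profiles.

**Step 3: profiles are compositional.** An undesignated leaf labeled $a$ has profile $(\{\iota(a)\},\emptyset)$. A designated leaf with $\rho=j$ has profile $(R_j,\{(j,\,q\mapsto\{q\})\})$. Let $a(t_1,t_2)$ be given, where $t_1,t_2$ have profiles $(S_1,\mathcal F_1)$ and $(S_2,\mathcal F_2)$. The assignments on the two sides are chosen independently. So, with $\delta$ applied elementwise, $S=\delta(S_1,S_2,a)$, and $\mathcal F$ consists of the pairs $(j,\,q\mapsto\delta(g(q),S_2,a))$ for $(j,g)\in\mathcal F_1$ and $(j,\,q\mapsto\delta(S_1,g(q),a))$ for $(j,g)\in\mathcal F_2$. Hence the set of realizable profiles is computed by saturation, starting from the one-node trees.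

**Step 4: the test.** By Definition 5, the sets $(R_i)_{i\in I}$ admit trees $t_i$ and maps $\rho_i$ forming a family confusion iff for each $i\in I$ there is a realizable profile $(S,\mathcal F)$ with $\mathcal F\ne\emptyset$ and $R_i\subseteq g(q)$ for all $(j,g)\in\mathcal F$ and all $q\in R_j$. Indeed $\mathcal F\neq\emptyset$ says $V_i\ne\emptyset$, and $q'\in g_v(q)$ says that some $\sigma$ has $\sigma(v)=q$ and $t_i[\sigma]=q'$. Run this test for each of the finitely many families. $\square$

So absence of family confusion of every size, tested on the minimal automaton, is a decidable condition. It is necessary for chain definability by Theorem B, and it is strictly stronger than being non-confusing, as $L_2$ shows. Whether it is sufficient is not settled by the arguments given here.
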